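\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{A commutative Banach algebra without nilpotent elements\\ and without proper closed prime ideals}


\begin{abstract}
For a Banach algebra $A$ let $T_1(A)$ be the intersection of the kernels of all continuous
topologically irreducible representations of $A$, and let $\bar\beta^*(A)$ be the smallest closed
ideal with semiprime quotient. It was conjectured that $T_1(A)=\bar\beta^*(A)$ for every $A$. We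
construct a commutative separable Banach algebra $A\neq\{0\}$ that has no non-zero nilpotent
elements and no proper closed prime ideals; for it $\bar\beta^*(A)=\{0\}$ and $T_1(A)=A$. The
algebra can moreover be chosen so that products of $n$ elements of the unit ball tend to zero in
norm as $n\to\infty$, uniformly and at any prescribed rate. We also describe, in terms of open
m-systems, the intersection of all proper closed prime ideals of a Banach algebra, which always
lies between the two radicals.
\end{abstract}

\section{Two radicals}

Algebras are complex and associative, but need not be commutative or unital. An \emph{ideal} is a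
two-sided ideal that is a linear subspace; an ideal of $A$ is \emph{proper} if it is not $A$. For
ideals $I,J$ we write $IJ$ for the linear span of the products $xy$ with $x\in I$, $y\in J$, and
define $I^n$ accordingly. An ideal is \emph{nilpotent} if some power of it is $\{0\}$. An algebra
is \emph{semiprime} if it has no non-zero nilpotent ideals, and an ideal $I$ of $A$ is called
semiprime if $A/I$ is semiprime; in other words, if every ideal $Q$ of $A$ with $Q^n\subseteq I$
for some $n$ satisfies $Q\subseteq I$. An ideal $P$ of $A$ is \emph{prime} if, for ideals $I,J$ of
$A$, $IJ\subseteq P$ implies $I\subseteq P$ or $J\subseteq P$.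

Let $A$ be a Banach algebra. We compare two radicals of $A$, one defined through representations
and the other through nilpotent ideals.

\smallskip
\emph{Representations.} A representation of $A$ on a Banach space $X\ne\{0\}$ is a homomorphism
$\pi:A\to\mathcal L(X)$ into the bounded operators on $X$. It is \emph{topologically irreducible}
if the only closed subspaces of $X$ invariant under $\pi(A)$ are $\{0\}$ and $X$. Let $T_1(A)$ be
the intersection of the kernels of all continuous topologically irreducible representations of
$A$, with $T_1(A)=A$ if there are none. It consists of the elements that such representations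
cannot see.

\smallskip
\emph{Nilpotent ideals.} Any intersection of semiprime ideals is semiprime. So there is a smallest
closed semiprime ideal of $A$, the intersection of all of them, denoted $\bar\beta^*(A)$. It is
the closed analogue of the Baer (prime) radical, and it can be reached from below. Start with
$I_0=\{0\}$; let $I_{\alpha+1}$ be the preimage in $A$ of the closure of the sum of all nilpotent
ideals of $A/I_\alpha$; at limit ordinals take the closure of the union. If $I$ is a closed
semiprime ideal and $I_\alpha\subseteq I$, then each nilpotent ideal of $A/I_\alpha$ has nilpotent,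
hence zero, image in $A/I$; as the map $A/I_\alpha\to A/I$ is continuous, $I_{\alpha+1}\subseteq I$.
Therefore every $I_\alpha$ lies in $\bar\beta^*(A)$. The chain becomes stationary at a closed ideal
with semiprime quotient, and this ideal is $\bar\beta^*(A)$. Thus $\bar\beta^*(A)$ is what one
removes by dividing out nilpotent ideals and closing up, again and again.

\smallskip
The inclusion $\bar\beta^*(A)\subseteq T_1(A)$ always holds (Theorem~\ref{thm:prime}). Conjecture
12.1 of \cite{source} asserts equality:
\[
T_1(A)=\bar\beta^*(A)\qquad\text{for all Banach algebras }A .
\]

Two considerations make this a natural guess. First, equality holds if $A$ is finite-dimensional.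
The radical $N$ of $A$ is then a nilpotent ideal, and by the structure theory of finite-dimensional
algebras $A/N$ is a finite (possibly empty) direct sum of matrix algebras. Hence $A/N$ is semiprime
and its elements are separated by irreducible representations, which gives
$\bar\beta^*(A)\subseteq N$ and $T_1(A)\subseteq N$. The image of $N$ in the semiprime algebra
$A/\bar\beta^*(A)$ is a nilpotent ideal, so $N\subseteq\bar\beta^*(A)\subseteq T_1(A)$. All three
ideals agree.

Second, in pure algebra the smallest semiprime ideal \emph{is} the intersection of the prime
ideals; for a commutative algebra this is the familiar statement that an element lying in every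
prime ideal is nilpotent. Kernels of continuous topologically irreducible representations are
closed prime ideals, as we shall see. So at least the corresponding statement for closed prime
ideals looks plausible. It is, however, exactly what fails, even for commutative $A$. The algebraic
proof in the commutative case takes a non-nilpotent $a$ and an ideal maximal among those disjoint
from $\{a,a^2,a^3,\dots\}$. That ideal is prime but need not be closed, and its closure may well
meet the set. To get a closed prime ideal that omits $a$ one needs an \emph{open} set in place of
$\{a,a^2,\dots\}$, and then not only the powers of $a$ but all finite products of elements of some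
fixed ball around $a$ must be non-zero. Our example is a commutative algebra without non-zero
nilpotent elements in which, for suitable $a\neq0$, every ball around $a$ contains finitely many
elements with product zero.

\begin{theorem}\label{thm:main}
There is a commutative separable Banach algebra $A\ne\{0\}$ with the following properties.
\begin{enumerate}
\item[(i)] $A$ has no non-zero nilpotent elements; hence $A$ is semiprime and
$\bar\beta^*(A)=\{0\}$.
\item[(ii)] $A$ has no proper closed prime ideals, and every continuous topologically irreducible
representation of $A$ is zero; hence $T_1(A)=A$.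
\end{enumerate}
In particular, Conjecture 12.1 of \cite{source} is false, even for commutative separable Banach
algebras.
\end{theorem}

\begin{theorem}\label{thm:rate}
Given any sequence $(\delta_n)_{n\ge2}$ in $(0,1]$, the algebra $A$ of Theorem~\ref{thm:main} can
be chosen so that in addition
\[
\|a_1a_2\cdots a_n\|\le\delta_n\,\|a_1\|\,\|a_2\|\cdots\|a_n\|
\qquad\text{for all }n\ge2\text{ and }a_1,\dots,a_n\in A .
\]
\end{theorem}

With $\delta_n=n^{-n}$, for instance, $\|a_1\cdots a_n\|^{1/n}\le 1/n$ for all $a_1,\dots,a_n$ in
the unit ball. So the conjecture fails even among algebras that are uniformly topologically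
nilpotent in this sense.

The last theorem holds for arbitrary Banach algebras and locates the obstruction. An
\emph{m-system} in $A$ is a set $M\subseteq A$ such that for all $s,t\in M$ there is $x\in A$ with
$sxt\in M$.

\begin{theorem}\label{thm:prime}
For a Banach algebra $A$ let $\bar P(A)$ be the intersection of all proper closed prime ideals of
$A$, with $\bar P(A)=A$ if there are none. Then
\[
\bar\beta^*(A)\subseteq\bar P(A)\subseteq T_1(A).
\]
Moreover, $a\in\bar P(A)$ if and only if every open m-system containing $a$ contains $0$.
\end{theorem}

By Theorem~\ref{thm:main} the first inclusion can be $\{0\}\subsetneq A$. We do not address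
whether $\bar P(A)=T_1(A)$ in general.

Section~\ref{sec:prime} proves Theorem~\ref{thm:prime}. Section~\ref{sec:idea} explains the
construction on examples with one and two relations. Sections~\ref{sec:graded} and~\ref{sec:algebra}
carry it out and prove Theorem~\ref{thm:main}, and Section~\ref{sec:rate} chooses the weights needed
for Theorem~\ref{thm:rate}.

\section{Closed prime ideals}\label{sec:prime}

Primeness is defined through ideals, and we shall need it for elements. As $A$ may lack a unit,
this takes a short argument.

\begin{lemma}\label{lem:elements}
Let $P$ be a prime ideal of an algebra $A$ and let $s,t\in A$. If $sAt\subseteq P$, then $s\in P$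
or $t\in P$. In particular, if $A$ is commutative and $st\in P$, then $s\in P$ or $t\in P$.
\end{lemma}

\begin{proof}
For $u\in A$ let $AuA$ be the linear span of the products $xuy$ with $x,y\in A$; it is an ideal.
Since $(xsy)(x'ty')=x\,(s\,yx'\,t)\,y'$, the hypothesis gives $(AsA)(AtA)\subseteq P$. So
$AuA\subseteq P$ for some $u\in\{s,t\}$; fix this $u$. The ideal generated by $u$ is
$\langle u\rangle=\mathbb Cu+Au+uA+AuA$. If $v\in\langle u\rangle$ and $x,y\in A$, then
$xvy\in AuA$. In particular, $\langle u\rangle^3\subseteq AuA\subseteq P$. Primeness, applied to
$\langle u\rangle\cdot\langle u\rangle^2$ and then, if necessary, to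
$\langle u\rangle\cdot\langle u\rangle$, gives $\langle u\rangle\subseteq P$, that is, $u\in P$.
If $A$ is commutative and $st\in P$, then $sAt=Ast\subseteq P$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:prime}]
\emph{First inclusion.} Let $P$ be a proper closed prime ideal. If $Q$ is an ideal with
$Q^n\subseteq P$ and $n\ge2$, then $Q\cdot Q^{n-1}\subseteq P$, so $Q\subseteq P$ or
$Q^{n-1}\subseteq P$, and induction on $n$ gives $Q\subseteq P$. Hence $P$ is a closed semiprime
ideal and contains $\bar\beta^*(A)$.

\emph{Second inclusion.} Representations $\pi=0$ have kernel $A$ and do not affect the intersection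
$T_1(A)$. Let $\pi\ne0$ be a continuous topologically irreducible representation on $X$. We show
that $\ker\pi$ is a proper closed prime ideal. It is proper because $\pi\neq0$ and closed because
$\pi$ is continuous. Let $I,J$ be ideals with $IJ\subseteq\ker\pi$ and $J\not\subseteq\ker\pi$. The
closed linear span of $\pi(J)X$ is non-zero, and it is invariant because
$\pi(a)\pi(j)\xi=\pi(aj)\xi$ for $a\in A$, $j\in J$, $\xi\in X$. By irreducibility it is all of
$X$. For $i\in I$ the operator $\pi(i)$ is bounded and kills $\pi(J)X$, hence kills $X$. So
$I\subseteq\ker\pi$.

\emph{The criterion, one direction.} Let $a\notin P$ for some proper closed prime ideal $P$. The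
set $M=A\setminus P$ is open, contains $a$ and omits $0$. If $s,t\in M$, then $sAt\not\subseteq P$
by Lemma~\ref{lem:elements}, so $sxt\in M$ for some $x\in A$. Thus $M$ is an open m-system
containing $a$ but not $0$.

\emph{The other direction.} Let $M$ be an open m-system with $a\in M$ and $0\notin M$. By Zorn's
lemma there is an ideal $P$ maximal among the ideals disjoint from $M$; the ideal $\{0\}$ is one
of them. Since $M$ is open, the ideal $\overline P$ is also disjoint from $M$, so
$P=\overline P$ is closed. This is the only place where openness of $M$ enters. The ideal $P$ is
proper since $a\notin P$. Suppose $I,J$ are ideals not contained in $P$ with $IJ\subseteq P$. By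
maximality there are $u\in(P+I)\cap M$ and $v\in(P+J)\cap M$. Choose $x\in A$ with $uxv\in M$.
Then $uxv\in P+IJ\subseteq P$, which contradicts $P\cap M=\emptyset$. So $P$ is a proper closed
prime ideal with $a\notin P$.
\end{proof}

\section{Vanishing products of nearby elements}\label{sec:idea}

For commutative algebras there is a simple way to force an element into all closed prime ideals.

\begin{lemma}\label{lem:principle}
Let $A$ be a commutative Banach algebra and $e\in A$. Suppose that for every $\varepsilon>0$ there
are finitely many elements $e_1,\dots,e_n\in A$, $n\ge1$, with $\|e-e_i\|\le\varepsilon$ for all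
$i$ and $e_1e_2\cdots e_n=0$. Then $e$ lies in every closed prime ideal of $A$.
\end{lemma}

\begin{proof}
Let $P$ be a closed prime ideal and $\varepsilon>0$. As $e_1\cdots e_n=0\in P$, repeated use of
Lemma~\ref{lem:elements} gives $e_i\in P$ for some $i$. So the distance from $e$ to $P$ is at most
$\varepsilon$. As $\varepsilon$ was arbitrary and $P$ is closed, $e\in P$.
\end{proof}

The mechanism is equally visible in a continuous topologically irreducible representation $\pi$ of
the commutative algebra $A$ on $X$. For $x\in A$ the closed subspace $\ker\pi(x)$ is invariant
under $\pi(A)$, so $\pi(x)$ is injective or zero. Products of injective operators are injective,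
and $X\ne\{0\}$. So from $\pi(e_1)\cdots\pi(e_n)=0$ we get $\pi(e_i)=0$ for some $i$, and
$\|\pi(e)\|=\|\pi(e-e_i)\|\le\|\pi\|\varepsilon$.

\begin{remark}\label{rem:limits}
(a) Commutativity is needed in Lemma~\ref{lem:principle}. In the algebra of complex $2\times2$
matrices, which is simple, $\{0\}$ is a closed prime ideal, and the matrix unit $E_{12}\ne0$ has
$E_{12}E_{12}=0$. Without commutativity one has to look at the products
$e_1x_1e_2x_2\cdots x_{n-1}e_n$ with arbitrary $x_i\in A$, in the spirit of the m-system criterion.

(b) If the number $n$ of factors in Lemma~\ref{lem:principle} does not tend to infinity as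
$\varepsilon\to0$, then some fixed $n$ occurs for arbitrarily small $\varepsilon$, and letting
$\varepsilon\to0$ in $e_1\cdots e_n=0$ gives $e^n=0$. So if $e$ is not to be nilpotent, the lengths
of the products must tend to infinity.
\end{remark}

We shall therefore build $A$ from generators. We start with a generator $e$ and, for every $m\ge1$,
add generators $y_1,\dots,y_n$ of norm $1/m$ with the relation
$(e-y_1)(e-y_2)\cdots(e-y_n)=0$, where $n$ depends on $m$. This puts $e$ into every closed prime
ideal. Then each new generator needs relations of the same kind with further generators, and so on.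
What has to be shown is that all these relations create no non-zero nilpotent elements. Here is the
reason in the smallest cases.

\begin{example}[one relation]\label{ex:one}
Let $J$ be the ideal of $\mathbb C[e,y_1,y_2]$ generated by $(e-y_1)(e-y_2)$. The substitution
$e\mapsto e$, $y_i\mapsto e-y_i$ is an automorphism of the polynomial ring that carries the ideal
$(y_1y_2)$ onto $J$. So $\mathbb C[e,y_1,y_2]/J$ has no non-zero nilpotent elements if
$\mathbb C[e,y_1,y_2]/(y_1y_2)$ has none. Suppose $z^N\in(y_1y_2)$. Put $y_1=0$: then
$z(e,0,y_2)^N=0$ in the integral domain $\mathbb C[e,y_2]$, so $z(e,0,y_2)=0$ and every monomial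
of $z$ contains $y_1$. By the same argument with $y_2=0$, every monomial of $z$ contains $y_2$.
Hence $z\in(y_1y_2)$.
\end{example}

\begin{example}[two generations]\label{ex:two}
Now let $y_1$ in turn have a relation, of a different length. In
$\mathbb C[e,y_1,y_2,u_1,u_2,u_3]$ let $J$ be the ideal generated by
\[
(e-y_1)(e-y_2)\quad\text{and}\quad(y_1-u_1)(y_1-u_2)(y_1-u_3).
\]
The generator $y_1$ plays two roles, but a single substitution still handles both relations. Let
$T$ be the substitution
\[
T(e)=e,\qquad T(y_i)=e-y_i,\qquad T(u_j)=y_1-u_j .
\]
Then $T(y_1y_2)$ and $T(u_1u_2u_3)$ are exactly the two generators of $J$. And $T$ is invertible,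
because on the span of $e,y_1,y_2,u_1,u_2,u_3$, ordered by generation, its matrix is triangular
with diagonal entries $\pm1$. (It is not an involution: $T^{-1}(u_j)=e-y_1-u_j$.) So again it
suffices to treat the ideal generated by monomials, $J'=(y_1y_2,\;u_1u_2u_3)$. Suppose
$z^N\in J'$. For each of the six choices of $s\in\{1,2\}$ and $t\in\{1,2,3\}$, putting $y_s=0$ and
$u_t=0$ kills $J'$, hence kills $z^N$, hence kills $z$. So each monomial $\mu$ of $z$ contains
$y_s$ or $u_t$, whatever $s$ and $t$ are. If $\mu$ were divisible neither by $y_1y_2$ nor by
$u_1u_2u_3$, we could choose $s$ and $t$ with $y_s\nmid\mu$ and $u_t\nmid\mu$, a contradiction.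
Hence $z\in J'$.
\end{example}

The same argument works for any finite number of relations of this kind. In the final algebra there
are infinitely many, and the norm has to be complete, so what we divide by must be closed. Both
difficulties disappear if the relations have pairwise different lengths. The relations are
homogeneous, and in degree $k$ only those of length at most $k$ are felt; these are finite in
number. So we work degree by degree, and assemble the degrees at the end.

\section{The graded algebra and its relations}\label{sec:graded}

\subsection{Letters and homogeneous elements}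

Let $\mathcal W$ be the countable set of finite, possibly empty, sequences of pairs of positive
integers, and fix an injective function $n:\mathcal W\times\mathbb N\to\{2,3,4,\dots\}$, where
$\mathbb N=\{1,2,\dots\}$. Write $e$ for the empty sequence and $b_{m,i}$ for the sequence $b$
extended by the pair $(m,i)$. Let $B\subseteq\mathcal W$ be the smallest set that contains $e$ and,
with each $b\in B$, all sequences
\[
b_{m,i}\qquad(m\in\mathbb N,\ 1\le i\le n(b,m)).
\]
The elements of $B$ are called \emph{letters}, and the length of a letter as a sequence is its
\emph{generation}. So $B$ is a rooted tree in which each letter $b$ has, for every $m$, a family of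
$n(b,m)$ children $b_{m,1},\dots,b_{m,n(b,m)}$. Each letter other than $e$ is a child $b_{m,i}$ for
exactly one triple $(b,m,i)$. Give the letters the sizes
\[
|e|=1,\qquad |b_{m,i}|=|b|/m .
\]

For $k\ge0$ consider the commutative monomials of degree $k$ in the letters, extend $|\cdot|$
multiplicatively to monomials, and let $S_k$ be the space of all formal sums
$f=\sum_\mu\alpha_\mu\mu$ over monomials $\mu$ of degree $k$ with
\[
\|f\|=\sum_\mu|\alpha_\mu|\,|\mu|<\infty .
\]
This is a weighted $\ell^1$-space, so it is a Banach space; $S_0=\mathbb C1$ and
$S_1=\ell^1(B,|\cdot|)$. We say that $\mu$ \emph{occurs} in $f$ if $\alpha_\mu\ne0$. Since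
$|\mu\nu|=|\mu||\nu|$, multiplication of monomials extends to commutative and associative products
$S_j\times S_k\to S_{j+k}$ with $\|fg\|\le\|f\|\|g\|$. Let $S=\bigoplus_{k\ge0}S_k$ be the
algebraic direct sum.

A bounded operator $V$ on $S_1$ induces a homomorphism $\hat V:S\to S$ with
\[
\hat V(1)=1,\qquad
\hat V(c_1\cdots c_k)=V(c_1)\cdots V(c_k)\qquad(c_1,\dots,c_k\in B).
\]
The right-hand side has norm at most $\|V\|^k|c_1\cdots c_k|$, so this formula extends to a bounded
linear map of each $S_k$ into itself; multiplicativity holds for monomials and carries over by
linearity and continuity. If $V,W$ are bounded operators on $S_1$, then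
$\widehat{VW}=\hat V\hat W$, since both sides are homomorphisms that are bounded on each $S_k$ and
agree on $1$ and on letters. We use this in two ways. For a set $Z$ of letters, let $V$ send the
letters in $Z$ to $0$ and fix the others; then $\hat V$ deletes all monomials containing a letter
of $Z$, and we say that $\hat V$ \emph{sets the letters of $Z$ equal to $0$}. The other use is the
change of variables below.

\begin{lemma}\label{lem:domain}
If $f\in S_j$ and $g\in S_k$ are non-zero, then $fg\ne0$.
\end{lemma}

\begin{proof}
Choose a monomial occurring in $f$ and one occurring in $g$, and set all letters that occur in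
neither of the two equal to $0$. This homomorphism sends $f$ and $g$ to non-zero polynomials in
finitely many variables, whose product is non-zero. So the image of $fg$ is non-zero.
\end{proof}

\subsection{Relations}

Let $p=(b,m)\in B\times\mathbb N$, and write $n(p)=n(b,m)$. Put
\[
r_p=\prod_{i=1}^{n(p)}(b-b_{m,i}),\qquad q_p=\prod_{i=1}^{n(p)}b_{m,i},
\]
both in $S_{n(p)}$. The $r_p$ are the relations we want, and the $q_p$ are the monomials that will
replace them. For $k\geq 0$ let
\[
F_k=\{p\in B\times\mathbb N:\ n(p)\le k\},\qquad
J_k=\sum_{p\in F_k}r_p\,S_{k-n(p)},\qquad
J'_k=\sum_{p\in F_k}q_p\,S_{k-n(p)} .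
\]
\emph{The set $F_k$ is finite because $n$ is injective.} Clearly $S_jJ_k\subseteq J_{j+k}$, and
$J_1=\{0\}$ because $n(p)\ge2$ for all $p$.

\begin{lemma}\label{lem:monomial}
$J'_k$ is the set of all $f\in S_k$ such that each monomial occurring in $f$ is divisible by some
$q_p$ with $p\in F_k$. In particular, $J'_k$ is closed in $S_k$.
\end{lemma}

\begin{proof}
Every monomial occurring in an element of $q_pS_{k-n(p)}$ is divisible by $q_p$, and a monomial
occurring in a sum occurs in one of the summands. This gives one inclusion. Conversely, let $f$
have the stated property. Assign each monomial $\mu$ occurring in $f$ to one $p\in F_k$ with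
$q_p\mid\mu$, let $f_p$ be the part of $f$ made of the monomials assigned to $p$, and write
$f_p=q_pg_p$. Then $\|g_p\|=\|f_p\|/|q_p|<\infty$, so $g_p\in S_{k-n(p)}$ and
$f=\sum_{p\in F_k}q_pg_p\in J'_k$, a finite sum. Finally, the stated property says that certain
coefficients of $f$ vanish, and coefficients are continuous functionals on $S_k$.
\end{proof}

\subsection{The change of variables}

The substitution of Example~\ref{ex:two} sends each child to its parent minus itself. Doing this
for finitely many families keeps it bounded with bounded inverse.

\begin{lemma}\label{lem:change}
Let $F\subseteq B\times\mathbb N$ be finite. There is an automorphism $T_F$ of the algebra $S$ that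
maps each $S_k$ homeomorphically onto itself and satisfies $T_F(q_p)=r_p$ for all $p\in F$. If
$F\supseteq F_k$, then $J_k=T_F(J'_k)$. In particular, $J_k$ is closed in $S_k$ for every $k$.
\end{lemma}

\begin{proof}
Define $V$ on letters by
\[
V(b_{m,i})=b-b_{m,i}\quad\text{if }(b,m)\in F,\ 1\le i\le n(b,m);
\qquad V(c)=c\quad\text{for all other letters }c .
\]
Let $L$ be the finite set consisting of the letters $b$ and $b_{m,i}$, $1\le i\le n(b,m)$, for all
$(b,m)\in F$. For each letter $c\in L$, either $V(c)=c$ or $V(c)=b-c$, where $b\in L$ is the parent
of $c$ and has smaller generation. So $V$ maps the finite-dimensional space spanned by $L$ into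
itself, and its matrix there, with $L$ ordered by generation, is triangular with diagonal entries
$\pm1$. Hence $V$ is invertible on this span. The letters outside $L$ are fixed, so we let $V$ be
the identity on their closed span. Since $S_1$ is the direct sum of these two closed subspaces, $V$
is a bounded operator on $S_1$ with bounded inverse.

Let $T_F=\hat V$. Then $\widehat{V^{-1}}$ is its inverse, and both are bounded on each $S_k$. For
$p=(b,m)\in F$ we have $T_F(q_p)=\prod_iV(b_{m,i})=r_p$. If $F\supseteq F_k$, then
$T_F(q_pS_{k-n(p)})=r_pS_{k-n(p)}$ for all $p\in F_k$, and summation gives $T_F(J'_k)=J_k$. Taking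
$F=F_k$ and using Lemma~\ref{lem:monomial}, we see that $J_k$ is closed.
\end{proof}

\subsection{No new nilpotents}

\begin{proposition}\label{prop:key}
Let $k,N\ge1$ and $z\in S_k$. If $z^N\in J_{kN}$, then $z\in J_k$.
\end{proposition}

\begin{proof}
The power $z^N$ has degree $kN$, so we must take into account more relations than those visible in
degree $k$. Let $F=F_{kN}\supseteq F_k$ and put $w=T_F^{-1}z\in S_k$. By Lemma~\ref{lem:change},
$w^N\in J'_{kN}$.

Let $s$ be a choice function on $F$, assigning to each $p=(b,m)\in F$ an index
$s(p)\in\{1,\dots,n(p)\}$, and let $\varphi_s:S\to S$ be the homomorphism that sets the chosen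
letters $b_{m,s(b,m)}$, $(b,m)\in F$, equal to $0$. Then $\varphi_s(q_p)=0$ for all $p\in F$, so
$\varphi_s$ vanishes on $J'_{kN}$ and $\varphi_s(w)^N=0$. By Lemma~\ref{lem:domain},
$\varphi_s(w)=0$. Thus, for every $s$, each monomial occurring in $w$ contains one of the letters
chosen by $s$.

Let $\mu$ be a monomial occurring in $w$, and suppose that no $q_p$ with $p\in F$ divides $\mu$.
Each $q_p$ is a product of distinct letters. So for each $p=(b,m)\in F$ there is an index $s(p)$
with $b_{m,s(p)}\nmid\mu$. This contradicts the previous paragraph for this $s$. Hence
$q_p\mid\mu$ for some $p\in F$. As $\mu$ has degree $k$, we get $n(p)\le k$, that is, $p\in F_k$: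
the additional relations in $F_{kN}\setminus F_k$ are too long to matter. By
Lemma~\ref{lem:monomial}, $w\in J'_k$. By Lemma~\ref{lem:change}, $z=T_Fw\in J_k$.
\end{proof}

\section{The Banach algebra}\label{sec:algebra}

Let $A_k=S_k/J_k$ for $k\ge1$, with the quotient norm. It is a Banach space because $J_k$ is
closed. Since $S_jJ_k\subseteq J_{j+k}$, there are induced products $A_j\times A_k\to A_{j+k}$,
commutative and associative, with $\|uv\|\le\|u\|\|v\|$.

Fix numbers $\omega_k>0$ $(k\ge1)$ with
\[
\omega_1=1\qquad\text{and}\qquad\omega_{j+k}\le\omega_j\omega_k\quad(j,k\ge1).
\]
We call such a weight $\omega$ \emph{admissible}. For Theorem~\ref{thm:main} one may take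
$\omega_k=1$ for all $k$; the freedom to choose $\omega$ is used only for Theorem~\ref{thm:rate}.
Let
\[
A=\Big\{a=(a_k)_{k\ge1}:\ a_k\in A_k,\ \|a\|=\sum_{k\ge1}\omega_k\|a_k\|<\infty\Big\},
\qquad (ac)_k=\sum_{i+j=k}a_ic_j .
\]
The space $A$ is complete, as an $\ell^1$-sum of Banach spaces, and
\[
\|ac\|\le\sum_{i,j\ge1}\omega_{i+j}\|a_i\|\|c_j\|\le\|a\|\|c\| .
\]
So $A$ is a commutative Banach algebra. It is separable because there are only countably many
letters. For a letter $b$ let $\bar b\in A_1\subseteq A$ be its image. As $J_1=\{0\}$ and
$\omega_1=1$, we have $\|\bar b\|=|b|$; in particular $A\ne\{0\}$. Monomials span a dense subspace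
of each $S_k$, so the products of one or more elements $\bar b$ span a dense subspace of $A$. For
$p=(b,m)$ the element $r_p$ lies in $J_{n(p)}$, so
\begin{equation}\label{eq:relation}
\prod_{i=1}^{n(b,m)}\bigl(\bar b-\bar b_{m,i}\bigr)=0\qquad(b\in B,\ m\in\mathbb N),
\end{equation}
where $\bar b_{m,i}$ is the image of $b_{m,i}$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(i) Let $0\ne a\in A$ and let $k$ be the least index with $a_k\ne0$. Write $a_k=z+J_k$ with
$z\in S_k\setminus J_k$. For $N\ge1$, the only contribution to the component of $a^N$ of degree
$kN$ comes from $a_k$ in each factor. So this component is $z^N+J_{kN}$, which is non-zero by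
Proposition~\ref{prop:key}. Hence $a^N\ne0$ for all $N$. A non-zero nilpotent ideal would contain
non-zero nilpotent elements, so $A$ is semiprime. Thus $\{0\}$ is a closed semiprime ideal, and
$\bar\beta^*(A)=\{0\}$.

(ii) Let $P$ be a closed prime ideal of $A$ and let $b$ be a letter. The elements
$e_i=\bar b-\bar b_{m,i}$, $1\le i\le n(b,m)$, have product $0$ by \eqref{eq:relation}, and
$\|\bar b-e_i\|=\|\bar b_{m,i}\|=|b|/m$. Since $m$ can be taken arbitrarily large,
Lemma~\ref{lem:principle} gives $\bar b\in P$. So $P$ contains the images of all letters, hence the
dense linear span of their products. As $P$ is closed, $P=A$. Thus $A$ has no proper closed prime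
ideals.

The kernel of a non-zero continuous topologically irreducible representation would be a proper
closed prime ideal, by the proof of Theorem~\ref{thm:prime}. So every continuous topologically
irreducible representation of $A$ is zero, and $T_1(A)=A\ne\{0\}=\bar\beta^*(A)$.
\end{proof}

The two parts make different demands on the lengths $n(b,m)$. Part (ii) needs no more than that
each of them is finite. For part (i) they must tend to infinity with $m$, for otherwise
\eqref{eq:relation} would force $\bar b$ to be nilpotent (Remark~\ref{rem:limits}(b)); injectivity
of $n$ guarantees this.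

\section{Prescribed decay of products}\label{sec:rate}

The proof of Theorem~\ref{thm:main} applies to every admissible weight $\omega$. It remains to
choose $\omega$. A product of $n$ elements lives in degrees at least $n$, so it suffices to let
$\omega$ decrease fast enough.

\begin{proof}[Proof of Theorem~\ref{thm:rate}]
Put $\gamma_1=0$ and $\gamma_n=\max_{2\le j\le n}\log(1/\delta_j)$ for $n\ge2$. Since
$\delta_j\le1$, this is a non-decreasing sequence of non-negative numbers. Put
\[
g(k)=\sum_{j=1}^k\gamma_j,\qquad\omega_k=e^{-k\,g(k)} .
\]
Then $\omega_1=1$. Let $n\ge2$, $k_1,\dots,k_n\ge1$ and $K=k_1+\dots+k_n$. We have $K\ge n$, and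
$k_i\le K-1$ for each $i$ because there are at least two summands. As $g$ is non-decreasing,
\[
K g(K)-\sum_{i=1}^nk_i\,g(k_i)=\sum_{i=1}^nk_i\bigl(g(K)-g(k_i)\bigr)
\ge K\bigl(g(K)-g(K-1)\bigr)=K\gamma_K\ge\gamma_n\ge\log(1/\delta_n).
\]
In other words,
\[
\omega_{k_1+\dots+k_n}\le\delta_n\,\omega_{k_1}\cdots\omega_{k_n} .
\]
For $n=2$ this gives $\omega_{j+k}\le\omega_j\omega_k$, so $\omega$ is admissible and the algebra
$A$ built from it satisfies Theorem~\ref{thm:main}. For $a_1,\dots,a_n\in A$, with $a_{i,k}$ the
component of $a_i$ of degree $k$,
\[
\|a_1\cdots a_n\|\le\sum_{k_1,\dots,k_n\ge1}\omega_{k_1+\dots+k_n}\prod_{i=1}^n\|a_{i,k_i}\|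
\le\delta_n\sum_{k_1,\dots,k_n\ge1}\ \prod_{i=1}^n\omega_{k_i}\|a_{i,k_i}\|
=\delta_n\prod_{i=1}^n\|a_i\| . \qedhere
\]
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{Topologically Irreducible Representations And Radicals In Banach Algebras},
\texttt{https://github.com/mikeg2105/math-tutorial1}.
\end{thebibliography}

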